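# A random invariant measure for a chain that has no invariant measure

## 1. A token on a cycle, and a random sequence on the line

Take three points $0,1,2$ arranged in a cycle, and the chain that moves $j\to j-1 \pmod 3$ with probability $1$. Put a unit mass at a uniformly chosen point $U$, so that the mass distribution is the random measure $M=\delta_U$. One step of the chain turns it into $MP=\delta_{U-1}$. As measures, $\delta_U$ and $\delta_{U-1}$ are never equal. But $U-1$ is again uniform, so $MP$ and $M$ have the same law. We have a random measure that is invariant in law and never invariant outright. If we average over the randomness we get $EM=$ the uniform distribution, and this one is invariant outright.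

Now the line. On $\mathbb Z$ let the chain move $x\to x-1$ with probability $1$. A measure is a family of weights $\mu(x)$, and $(\mu P)(x)=\mu(x+1)$. So a random measure satisfies "$MP$ has the law of $M$" exactly when $(M(x))_{x\in\mathbb Z}$ is a stationary sequence. Take the weights i.i.d., $M(x)=\xi_x$, with $\mathbb P(\xi_x>u)=1/u$ for $u\ge1$. Then
$$E\xi_x=\int_0^\infty \mathbb P(\xi_x>u)\,du=1+\int_1^\infty\frac{du}{u}=\infty .$$
Averaging now produces weight $\infty$ at every point, which is useless. Still, this chain has an invariant measure with finite weights, the counting measure, and we can even extract it from $M$: replace each $\xi_x$ by $\min(\xi_x,1)=1$.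

In both examples a measure invariant in law came with a measure invariant outright. In the first it was found by averaging, in the second by truncating. Is that always so?

## 2. Random invariant measures and Conjecture 1.6

Let $S$ be a locally compact separable metric space with its Borel $\sigma$-algebra, and let $P=P(x,dy)$ be the transition kernel of a discrete-time Markov chain on $S$. For a measure $\mu$ put $\mu P(A)=\int_S P(x,A)\,\mu(dx)$. Note that $P(x,S)=1$, so $\mu P(S)=\mu(S)$.

**Definition (locally finite and random measures).** $\mathcal M$ is the space of measures $\mu$ on $S$ with $\mu(C)<\infty$ for every compact $C$, with the $\sigma$-algebra generated by the maps $\mu\mapsto\mu(A)$, $A$ Borel. A random measure is a random element $M$ of $\mathcal M$.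

If $S$ is countable and discrete, compact means finite. Then $\mathcal M$ is the set of weight families $(\mu(x))_{x\in S}$ with $0\le\mu(x)<\infty$, where we write $\mu(x)$ for $\mu(\{x\})$. Its $\sigma$-algebra is generated by the point masses, because $\mu(A)=\sum_{x\in A}\mu(x)$. Counting measure on $\mathbb Z$ is in $\mathcal M$ although its total mass is infinite.

**Definition (solutions).** A random measure $M$ is a solution of $MP=M$ in distribution, or a random invariant measure for $P$, if $MP\in\mathcal M$ almost surely and $MP$ and $M$ have the same law on $\mathcal M$. It is nonzero if $\mathbb P(M\ne0)>0$. We write $\mathcal I=\{m\in\mathcal M: mP=m\}$ for the deterministic locally finite invariant measures.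

The demand $MP\in\mathcal M$ has content. If every state of $\{0,1,2,\dots\}$ jumps to $0$ and $\mu$ is counting measure, then $\mu P(0)=\infty$.

The question, which is Conjecture 1.6 of "Random Invariant Measures for Markov Chains, and Independent Particle Systems" (doi:10.1007/bf00537539), is this.

**Conjecture 1.6.** If there exists a nonzero solution of $MP=M$ in distribution, then $\mathcal I$ contains a nonzero measure.

A trivial case is a line that runs off to infinity: $n\to n+1$ on $\{0,1,2,\dots\}$. If $m\in\mathcal I$, then $m(0)=(mP)(0)=0$ and $m(n+1)=m(n)$, so $\mathcal I=\{0\}$. The same argument in law shows there is no nonzero random solution: $(MP)(0)=0$ gives $M(0)=0$ a.s., then $(MP)(n+1)=M(n)$ gives $M(n+1)=0$ a.s., inductively. So the conjecture holds for this chain, because both sides fail. We will use this line later as a place where mass can be dumped.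

Averaging works whenever it makes sense. This is a known fact, and its proof is short.

**Known fact.** If $MP=M$ in distribution and $EM(C)<\infty$ for all compact $C$, then $m=EM\in\mathcal I$.

Indeed $m(A)=E[M(A)]$ is a measure by monotone convergence, and $E\int f\,dM=\int f\,dm$ for Borel $f\ge0$ (true for indicators, hence for simple functions, hence in general). With $f=P(\cdot,A)$,
$$mP(A)=\int P(x,A)\,m(dx)=E\int P(x,A)\,M(dx)=E[MP(A)]=E[M(A)]=m(A).\tag{1}$$

So a counterexample must have infinite means. Here are the results of the lecture. The conjecture is false: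

**Theorem A.** There are a countable discrete space $S$ (locally compact, separable, metric) and a transition kernel $P$ on $S$ such that $\mathcal I=\{0\}$, although there is a random measure $M$, almost surely nonzero, with $MP\in\mathcal M$ a.s. and $MP=M$ in distribution.

It is false even for irreducible aperiodic chains, and under any moment condition weaker than a first moment:

**Theorem B.** Let $\varphi:[0,\infty)\to[0,\infty)$ be Borel, locally bounded, with $\varphi(x)/x\to0$ as $x\to\infty$. There is an irreducible, aperiodic chain $P$ on a countable discrete space $S$ with $\mathcal I=\{0\}$, and a random measure $M$, a.s. nonzero, with $MP=M$ in distribution and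
$$E\varphi(M(C))<\infty\quad\text{for all compact } C .$$

**Corollary (sharp dichotomy).** Let $\varphi:[0,\infty)\to[0,\infty)$ be Borel and locally bounded, and suppose $L=\lim_{x\to\infty}\varphi(x)/x\in[0,\infty]$ exists (for example, $\varphi$ concave). Then the implication "for all $(S,P)$: if a nonzero solution of $MP=M$ in distribution with $E\varphi(M(C))<\infty$ for all compact $C$ exists, then $\mathcal I\ne\{0\}$" holds if and only if $L>0$. In particular $EM(C)<\infty$ cannot be weakened to $EM(C)^\alpha<\infty$ with any $\alpha<1$ (here $\alpha\ge0$, so that $x^\alpha$ is locally bounded on $[0,\infty)$), nor to $E\big[M(C)/\log(2+M(C))\big]<\infty$, even for irreducible chains on countable discrete spaces.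

There is also a positive result:

**Proposition C.** If $MP=M$ in distribution and $\mathbb P(0<M(S)<\infty)>0$, then $P$ has an invariant probability measure. In particular the conjecture holds when $S$ is compact.

## 3. Normalizing works, truncating does not

When $EM$ is infinite, it is natural to shrink $M$ before averaging: find a map $\Theta$ on measures with $\Theta(\mu P)=\Theta(\mu)P$ such that $\Theta(M)$ has finite mean. If $\Theta$ is measurable, $\Theta(M)$ is again a solution, and (1) applies to it. Dividing by the total mass is such a map.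

**Proof of Proposition C.** Let $\Theta(\mu)=\mu/\mu(S)$ if $0<\mu(S)<\infty$ and $\Theta(\mu)=0$ otherwise. It is measurable, since $\mu\mapsto\mu(S)$ is. Since $\mu P(S)=\mu(S)$, the two cases match and $\Theta(\mu P)=\Theta(\mu)P$. So $N=\Theta(M)$ satisfies $NP=\Theta(MP)\overset d=\Theta(M)=N$. As $N(S)\le1$, computation (1) shows that $EN$ is a finite $P$-invariant measure. It is nonzero, since $EN(S)=\mathbb P(0<M(S)<\infty)>0$. Normalize it. If $S$ is compact, then $M(S)<\infty$ a.s., so for a nonzero solution $\mathbb P(0<M(S)<\infty)=\mathbb P(M\neq0)>0$. $\blacksquare$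

So a counterexample must have $M(S)\in\{0,\infty\}$ almost surely. Then the total mass is no help, and the other device from Section 1 is to truncate pointwise, $\mu\wedge1$. On $\mathbb Z$ this commuted with $P$ because $P$ was a bijection of points. In general it fails in both directions.

* Merging: if $a\to c$ and $b\to c$ with probability $1$ and $\mu=\delta_a+\delta_b$, then $((\mu\wedge1)P)(c)=2$ but $((\mu P)\wedge1)(c)=1$.
* Splitting: if $a\to b$ and $a\to c$ with probability $\frac12$ each and $\mu=2\delta_a$, then $((\mu\wedge1)P)(b)=\frac12$ but $((\mu P)\wedge1)(b)=1$.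

So there is not even an inequality to iterate. This suggests that a counterexample should use both splitting and merging, with large masses.

## 4. A ladder on which all levels look alike

Let us try to build a counterexample. To have $\mathcal I=\{0\}$ for a quantitative reason, take a ladder of levels $k=0,1,2,\dots$ and a line $\ell_0,\ell_1,\dots$, with
$$k+1\to k\ \text{ w.p. }\tfrac12,\qquad k+1\to\ell_0\ \text{ w.p. }\tfrac12,\qquad 0\to\ell_0,\qquad \ell_n\to\ell_{n+1}.$$
If $m\in\mathcal I$, then $m(k)=\frac12m(k+1)$, so $m(k)=2^km(0)$, and $m(\ell_0)=m(0)+\frac12\sum_{k\ge1}2^km(0)$. Finiteness forces $m(0)=0$, and then everything vanishes. So $\mathcal I=\{0\}$: the means want to be $2^k$ at level $k$, and their sum overloads $\ell_0$.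

Can a random solution survive here? Let $M$ be one. The map $\mu\mapsto\mu P$ preserves the law of $M$, so $MP^t$ is a.s. in $\mathcal M$ and has the law of $M$ for every $t\ge0$. Following the ladder, $(MP^k)(0)=2^{-k}M(k)$. Hence
$$2^{-k}M(k)\ \text{ has the same law for every } k. \tag{2}$$
Suppose $\mathbb P(M(0)>\varepsilon)=p>0$ for some $\varepsilon>0$. By (2), $\mathbb P(M(k)>\varepsilon2^k)=p$ for every $k$, so with probability at least $p$ this happens for infinitely many $k$ (reverse Fatou). On that event $(MP)(\ell_0)\ge\frac12\sum_{k\ge1} M(k)=\infty$, a contradiction. So $M(0)=0$ a.s., by (2) all $M(k)=0$ a.s., then $M(\ell_0)\overset d=(MP)(\ell_0)=0$, and along the line all $M(\ell_n)=0$ a.s. There is no nonzero random solution.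

Replacing the step from $k+1$ to $k$ by a corridor of fixed length $d_k$ changes nothing: then $2^{-k}M(k)=(MP^{D_k})(0)$ with $D_k=d_0+\dots+d_{k-1}$, and (2) still holds.

The obstruction is (2). The means may be $2^k$, but the law of $2^{-k}M(k)$ must not stay the same. It should concentrate on $0$ fast enough that at any given time only finitely many levels are occupied. The simplest such law is
$$M(k)=2^kN_k\ \text{ with probability } 1/N_k,\qquad M(k)=0\ \text{ otherwise},$$
with $\sum 1/N_k<\infty$. In time, level $k$ should emit a pulse of size $2^kN_k$ once every $N_k$ steps. The chain must therefore turn one pulse of size $2^{k+1}N_{k+1}$ every $N_{k+1}=q_kN_k$ steps into one pulse of size $2^kN_k$ every $N_k$ steps. Half the big pulse is lost to $\ell_0$. The other half, $2^kN_{k+1}=q_k\cdot2^kN_k$, is exactly $q_k$ small pulses. So split it into $q_k$ equal parts and delay them by $N_k,2N_k,\dots,q_kN_k$ steps. The chain does this if each mass particle picks its delay uniformly at random.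

## 5. The chain with delay lines and the proof of Theorem A

Fix $N_0=1$ and $N_{k+1}=q_kN_k$ with integers $q_k\ge2$ (for instance $N_k=2^k$). Then $N_k\ge2^k$. Let
$$S=\{(k,j):k\ge0,\ 0\le j\le N_{k+1}-1\}\cup\{\ell_n:n\ge0\}$$
with the discrete topology. The coordinate $j$ is a countdown at level $k$. The transitions are:

* $(k,j)\to(k,j-1)$ with probability $1$, for $j\ge1$;
* $(k+1,0)\to\ell_0$ with probability $\frac12$, and $(k+1,0)\to(k,iN_k-1)$ with probability $\frac1{2q_k}$ for each $i=1,\dots,q_k$ $(k\ge0)$;
* $(0,0)\to\ell_0$ with probability $1$;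
* $\ell_n\to\ell_{n+1}$ with probability $1$.

A particle that leaves $(k+1,0)$ at time $s$ and lands at $(k,iN_k-1)$ at time $s+1$ reaches $(k,0)$ at time $s+iN_k$.

Here is a run by hand, with $N_k=2^k$, watching levels $2,1,0$. The pulse sizes $2^kN_k$ are $16,4,1$. We have $(2,0)\to\ell_0,(1,1),(1,3)$ with probabilities $\frac12,\frac14,\frac14$, and $(1,0)\to\ell_0,(0,0),(0,1)$ with probabilities $\frac12,\frac14,\frac14$. Start with $16$ at $(2,0)$ at time $0$ and follow this mass alone.

* Time 1: $4$ at $(1,1)$, $4$ at $(1,3)$, and $8$ at $\ell_0$.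
* Time 2: $4$ at $(1,0)$, $4$ at $(1,2)$.
* Time 3: the mass at $(1,0)$ has split into $1$ at $(0,0)$, $1$ at $(0,1)$ and $2$ at $\ell_0$; there is $4$ at $(1,1)$.
* Time 4: $1$ at $(0,0)$ (from $(0,1)$), $4$ at $(1,0)$; the next pulse of $16$ is due at $(2,0)$.

So one pulse of $16$ per $4$ steps at $(2,0)$ gives one pulse of $4$ per $2$ steps at $(1,0)$, which gives mass $1$ at $(0,0)$ at every step.

**Step A1: $\mathcal I=\{0\}$.** The delays do not change the accounting of the ladder, and this step checks it. Let $m\in\mathcal I$, $x_k=m(k,0)<\infty$, and put $m(k,N_{k+1}):=0$. Invariance at $(k,j)$ reads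
$$m(k,j)=m(k,j+1)+\tfrac1{2q_k}\,x_{k+1}\mathbf 1\{N_k\mid j+1\},\qquad 0\le j\le N_{k+1}-1.\tag{3}$$
Sum over $j$. All terms are finite, and the first two families telescope to leave $m(k,0)$. As $j+1$ runs through $1,\dots,q_kN_k$, it is a multiple of $N_k$ exactly $q_k$ times. So $x_k=\frac12x_{k+1}$ and $x_k=2^kx_0$. Invariance at $\ell_0$ gives
$$m(\ell_0)=x_0+\tfrac12\sum_{k\ge1}x_k=x_0+\tfrac12\sum_{k\ge1}2^kx_0 .$$
Since $m(\ell_0)<\infty$, $x_0=0$, hence all $x_k=0$. By (3), downward from $j=N_{k+1}-1$, all $m(k,j)=0$. Finally $m(\ell_0)=0$ and $m(\ell_{n+1})=m(\ell_n)=0$ for all $n$.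

**Step A2: a consistent family of random clocks.** We need random pulse times for all levels at once, with the level-$(k+1)$ times among the level-$k$ times. Let $D_0,D_1,\dots$ be independent, $D_i$ uniform on $\{0,\dots,q_i-1\}$, and let
$$\tau_k=\sum_{i<k}D_iN_i \pmod{N_k}.$$
By the mixed-radix expansion $\tau_k$ is uniform on $\mathbb Z/N_k\mathbb Z$, and $\tau_{k+1}\equiv\tau_k\pmod{N_k}$. Put $\tau=(\tau_k)_{k\ge0}$ and $T\tau=(\tau_k-1)_{k\ge0}$. The sequence $T\tau$ is again consistent. Since $\tau_k$ determines $\tau_0,\dots,\tau_k$ by reduction, and $\tau_k-1$ is again uniform, the finite-dimensional laws of $T\tau$ and $\tau$ agree. So $T\tau\overset d=\tau$, and likewise $T^t\tau\overset d=\tau$ for all $t\in\mathbb Z$.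

For $t\in\mathbb Z$ write $t\in_k\tau$ if $t\equiv\tau_k\pmod{N_k}$. These are the pulse times of level $k$. Clearly
$$t\in_{k}\tau\iff 0\in_k T^t\tau. \tag{4}$$
Since $\mathbb P(t\in_k\tau)=1/N_k\le2^{-k}$ is summable, Borel–Cantelli, applied to each of the countably many $t$, shows that almost surely
$$\text{for every }t\in\mathbb Z,\quad t\in_k\tau\text{ for only finitely many }k. \tag{5}$$
The event (5) is $T$-invariant, because it speaks about all $t$ together.

**Step A3: definition of the measures $M_t$.** We write down the configuration at each time $t\in\mathbb Z$ that results from pulses emitted forever. Put $c_k=2^kN_k$, so that $c_{k+1}=2q_kc_k$ and $c_0=1$. If at a time $s\in_{k+1}\tau$ the state $(k+1,0)$ holds mass $c_{k+1}$, then $\frac{1}{2q_k}c_{k+1}=c_k$ goes to each $(k,iN_k-1)$. It is at $(k,j)$ at time $t$ if $j=iN_k-(t-s)$, that is, $s=t+j-iN_k$. It must have left before $t$, so $s\le t-1$, that is, $iN_k\ge j+1$. This dictates, on the event (5),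
$$M_t(k,j)=c_k\cdot\#\{i\in\{1,\dots,q_k\}: iN_k\ge j+1,\ \ t+j-iN_k\in_{k+1}\tau\}, \tag{6}$$
$$Y_t=M_{t-1}(0,0)+\tfrac12\sum_{k\ge1}M_{t-1}(k,0),\qquad M_t(\ell_n)=Y_{t-n}. \tag{7}$$
Here $Y_t$ is the mass that arrives at $\ell_0$ at time $t$. Off the event (5) put $M_t=0$.

**Step A4: the pulses have the planned size, and $M_t\in\mathcal M$.** We claim
$$M_t(k,0)=c_k\mathbf 1\{t\in_k\tau\}. \tag{8}$$
For $j=0$ the condition $iN_k\ge1$ is void. If $t-iN_k\equiv\tau_{k+1}\pmod{N_{k+1}}$ for some $i$, then reducing modulo $N_k$ gives $t\equiv\tau_k$, that is, $t\in_k\tau$. Conversely, if $t\in_k\tau$, then $t-\tau_{k+1}$ is divisible by $N_k$. It is thus congruent modulo $N_{k+1}=q_kN_k$ to $iN_k$ for exactly one $i\in\{1,\dots,q_k\}$. This proves (8).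

By (8) and (5), only finitely many terms of $Y_t$ are nonzero, so $Y_t<\infty$ for every $t$, and all weights of $M_t$ are finite: $M_t\in\mathcal M$. Moreover $N_0=1$, so $0$ is the only residue and $M_t(0,0)=c_0=1$ on (5). Hence $M_t\ne0$ a.s.

**Step A5: on (5), $M_{t+1}=M_tP$ for every $t\in\mathbb Z$.** This confirms that the bookkeeping in (6) and (7) is right, state by state.

At $(k,j)$: by (6), $M_{t+1}(k,j)/c_k$ counts the $i\le q_k$ with $iN_k\ge j+1$ and $t+1+j-iN_k\in_{k+1}\tau$. Those with $iN_k\ge j+2$ are, since $t+1+j=t+(j+1)$, exactly the ones counted by $M_t(k,j+1)/c_k$. If $j+1=N_{k+1}$ there are none, in accordance with the convention $M_t(k,N_{k+1}):=0$. The only other possible index has $iN_k=j+1$. It exists if and only if $N_k\mid j+1$, and it is counted if and only if $t\in_{k+1}\tau$. Since $c_k=c_{k+1}/(2q_k)$ and $c_{k+1}\mathbf 1\{t\in_{k+1}\tau\}=M_t(k+1,0)$ by (8),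
$$M_{t+1}(k,j)=M_t(k,j+1)+\tfrac1{2q_k}M_t(k+1,0)\mathbf 1\{N_k\mid j+1\}=(M_tP)(k,j).$$

At $\ell_0$: $M_{t+1}(\ell_0)=Y_{t+1}=M_t(0,0)+\frac12\sum_{k\ge1}M_t(k,0)=(M_tP)(\ell_0)$.

At $\ell_n$ with $n\ge1$: $M_{t+1}(\ell_n)=Y_{t+1-n}=Y_{t-(n-1)}=M_t(\ell_{n-1})=(M_tP)(\ell_n)$.

**Step A6: all $M_t$ have the same law.** By (4), each condition $t+a\in_k\tau$ says $a\in_kT^t\tau$, and the event (5) is $T$-invariant. So $M_t=\Psi(T^t\tau)$ with one fixed map $\Psi$. It is measurable because each weight is a countable sum of indicators of events in $\tau$. Since $T^t\tau\overset d=\tau$, all $M_t$ have the same law. Put $M=M_0$. Then $MP=M_1\in\mathcal M$ a.s., $MP\overset d=M$, and $M\ne0$ a.s., while $\mathcal I=\{0\}$. This proves Theorem A, and Conjecture 1.6 is false. $\blacksquare$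

We can check this against the known fact: by (8), $EM(k,0)=c_k/N_k=2^k$, so $EM(\ell_0)=1+\frac12\sum_{k\ge1}2^k=\infty$, as it must be. The averaged pulse sizes are those of the ladder, and they overload $\ell_0$. The random sum $Y_t$ is finite because at each time only finitely many pulses go off.

## 6. Letting mass return: what has to be controlled for Theorem B

The chain of Section 5 is far from irreducible, since nothing comes back from the line. To make it irreducible, let $\ell_n$ jump to $(n,0)$ with a tiny probability $\delta_n$. Then the measures $M_t$ must be corrected: mass of order $\delta_nY_{t-n}$ is re-injected at $(n,0)$ at each time and from every $n$. It then spreads by $P$ and can itself return to the line and be re-injected again. We must show that the total of all this is finite at each state.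

The obvious tool is to take expectations, since everything is linear and positive. It breaks at once: $EY_t=\infty$. We need a function $\psi$ that grows more slowly than $x$, with $E\psi(Y_t)<\infty$, that can still bound an infinite sum $\sum_ig_iZ_i$ with small coefficients $g_i$. For an increasing subadditive $\psi$ we have $\psi(\sum g_iZ_i)\le\sum\psi(g_iZ_i)$, but then we must profit from the smallness of $g_i$. This is not automatic: for $\psi(x)=\log(1+x)$ and fixed $g>0$, $\psi(gx)/\psi(x)\to1$ as $x\to\infty$. The best conceivable bound, $\psi(gx)\le g\psi(x)$, is also out of reach when $\psi(x)=o(x)$ and $\psi(1)>0$: taking $g=1/x$ gives $\psi(1)\le\psi(x)/x\to0$. We therefore ask for $\psi(gx)\le g^{1/2}\psi(x)$, and replace $\varphi$ by a larger function with this property. The price is that sums over paths will have to converge with square roots of probabilities. Choosing $\delta_n$ tiny pays for that.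

## 7. A gauge that gains a square root

**Step B1: construction of $\hat\varphi$.** Replacing $\varphi(x)$ by $\varphi(x)+\sqrt x$, which is larger and satisfies the same hypotheses, assume $\varphi(x)\ge\sqrt x$. Let
$$h(x)=\sup\{\varphi(y)/y:\ y\ge\max(x,1)\},\qquad x\ge0.$$
It is finite, because $\varphi$ is locally bounded and $\varphi(y)/y\to0$. It is nonincreasing and tends to $0$. Put $\hat\varphi(0)=0$ and, for $x>0$,
$$\hat\varphi(x)=\sup_{0<g\le1}g^{1/2}\,x\,h(gx)=x^{1/2}\sup_{0<y\le x}y^{1/2}h(y), \tag{9}$$
where the two forms agree by the substitution $y=gx$. It is finite, since $\hat\varphi(x)\le xh(0)$.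

For instance, if $\varphi(x)=\sqrt x$, then $h(x)=\max(x,1)^{-1/2}$. The inner supremum in the second form is $\min(\sqrt x,1)$, and $\hat\varphi(x)=\min(x,\sqrt x)$.

The first form of (9) controls growth from above, the second the gain from small factors:

* (i) $\hat\varphi(x)/\sqrt x=\sup_{0<y\le x}y^{1/2}h(y)$ is nondecreasing. So $\hat\varphi$ is nondecreasing, and $\hat\varphi(gx)\le g^{1/2}\hat\varphi(x)$ for $0\le g\le1$.
* (ii) $\hat\varphi(x)/x=\sup_{0<g\le1}g^{1/2}h(gx)$ is nonincreasing. Hence for $a,b>0$, $\hat\varphi(a+b)=a\frac{\hat\varphi(a+b)}{a+b}+b\frac{\hat\varphi(a+b)}{a+b}\le\hat\varphi(a)+\hat\varphi(b)$, so $\hat\varphi$ is subadditive. Also, for $0<x'<x$, $\frac{x'}{x}\hat\varphi(x)\le\hat\varphi(x')\le\hat\varphi(x)$, so $\hat\varphi$ is left-continuous on $(0,\infty)$.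
* (iii) For $\varepsilon\in(0,1)$, splitting the supremum at $g=\varepsilon$ gives $\hat\varphi(x)/x\le\max(\varepsilon^{1/2}h(0),\,h(\varepsilon x))$. Let $x\to\infty$, then $\varepsilon\to0$: $\hat\varphi(x)/x\to0$.
* (iv) Taking $g=1$, $\hat\varphi(x)\ge xh(x)\ge\varphi(x)\ge\sqrt x$ for $x\ge1$. So $\hat\varphi(x)\to\infty$ as $x\to\infty$, and $\varphi\le\hat\varphi+\sup_{[0,1]}\varphi$ everywhere.

**Step B2: the summation inequality.** This is what replaces linearity of expectation. Let $Z_i\ge0$ be countably many random variables and $0\le g_i\le1$ constants with $\sum_ig_i^{1/2}E\hat\varphi(Z_i)<\infty$. Then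
$$\sum_ig_iZ_i<\infty\ \text{ a.s.},\qquad E\hat\varphi\Big(\sum_ig_iZ_i\Big)\le\sum_ig_i^{1/2}E\hat\varphi(Z_i). \tag{10}$$
To see this, enumerate the indices and let $W_n$ be the $n$-th partial sum, $W=\lim W_n\in[0,\infty]$. By (ii) and (i), $\hat\varphi(W_n)\le\sum_{i\le n}\hat\varphi(g_iZ_i)\le\sum_{i\le n}g_i^{1/2}\hat\varphi(Z_i)$. So $E\hat\varphi(W_n)\le B$, where $B$ is the right side of (10). The variables $\hat\varphi(W_n)$ increase, so by monotone convergence $E\lim_n\hat\varphi(W_n)\le B<\infty$. On $\{W=\infty\}$ the limit is $\infty$, by (iv), so $\mathbb P(W=\infty)=0$. On $\{W<\infty\}$ the limit is $\hat\varphi(W)$ by monotonicity and left-continuity (trivially if $W=0$). This is (10).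

## 8. The irreducible chain and its lack of invariant measures

**Step B3: the chain.** We choose the scales so sparse that $\hat\varphi$ does not see the pulses, and then the return probabilities small against the scales. By (iii), starting from $N_0=1$, we can choose $q_k\ge2$ and $N_{k+1}=q_kN_k$ inductively so that
$$\hat\varphi(2^kN_k)\le4^{-k}\,2^kN_k\qquad(k\ge1). \tag{11}$$
Put
$$\delta_n=4^{-(n+3)}N_n^{-2}. \tag{12}$$
Let $S$ and $P$ be as in Section 5 with these $N_k$, except that now
$$\ell_n\to\ell_{n+1}\ \text{ with probability }1-\delta_n,\qquad \ell_n\to(n,0)\ \text{ with probability }\delta_n.$$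

This chain is irreducible. Every $(k,j)$ leads to $(k,0)$ and then to $\ell_0$, and every $\ell_n$ leads to $(n,0)$ and then to $\ell_0$. Conversely, $\ell_0$ leads to every $\ell_n$ and every $(n,0)$, and $(n+1,0)$ leads to $(n,N_{n+1}-1)$ (take $i=q_n$), hence to every $(n,j)$. It is aperiodic, because $\ell_0\to(0,0)\to\ell_0$ has length $2$ and $\ell_0\to\ell_1\to(1,0)\to\ell_0$ has length $3$.

**Step B4: $\mathcal I=\{0\}$.** The returns add a source term to the ladder equation. We show that it is too weak to sustain a measure. Let $m\in\mathcal I$, $x_k=m(k,0)$, $y_n=m(\ell_n)$. Invariance at $\ell_{n+1}$ gives $y_{n+1}=(1-\delta_n)y_n$, so $y_n\le y_0$. With $m(k,N_{k+1}):=0$,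
$$m(k,j)=m(k,j+1)+\tfrac1{2q_k}x_{k+1}\mathbf 1\{N_k\mid j+1\}+\delta_ky_k\mathbf 1\{j=0\}. \tag{13}$$
Summing over $j$ as in Step A1,
$$x_k=\tfrac12x_{k+1}+\delta_ky_k.$$
At $\ell_0$, $y_0=x_0+\frac12\sum_{k\ge1}x_k<\infty$, so $(x_k)$ is bounded. Iterating $r$ times, $x_k=\sum_{i<r}2^{-i}\delta_{k+i}y_{k+i}+2^{-r}x_{k+r}$, and the last term tends to $0$. Since $\delta_k$ is decreasing in $k$,
$$x_k=\sum_{i\ge0}2^{-i}\delta_{k+i}y_{k+i}\le2\delta_ky_0 .$$
Therefore
$$y_0\le\sum_kx_k\le2y_0\sum_k4^{-(k+3)}=2y_0\cdot\tfrac1{64}\cdot\tfrac43=\tfrac{y_0}{24},$$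
and $y_0<\infty$ forces $y_0=0$. Then all $y_n=0$ and all $x_k=0$, and (13), downward in $j$, gives all $m(k,j)=0$.

## 9. Counting paths with square-root weights

**Step B5: a bound on $\sum_rP^r((n,0),x)^{1/2}$.** Inequality (10) will be applied with coefficients $\delta_nP^r((n,0),x)$, so we need the square roots of these to be summable. For a path $\gamma$ of the chain (all transitions of positive probability) let $w(\gamma)$ be the product of its transition probabilities and $v(\gamma)=w(\gamma)^{1/2}\le1$. Both are multiplicative under concatenation. Since $P^r(y,x)=\sum w(\gamma)$ over paths of length $r$ from $y$ to $x$, and the square root is subadditive,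
$$\sum_{r\ge0}P^r(y,x)^{1/2}\le H(y,x):=\sum_{\gamma:\,y\to x}v(\gamma),$$
the last sum being over paths of all lengths, including length $0$ if $y=x$. The claim is
$$H((n,0),x)\le5N_n\qquad\text{for all }n\ge0,\ x\in S. \tag{14}$$
We cut paths at their visits to $\ell_0$ and bound four kinds of pieces.

First, paths from $(n,0)$ to $x$ that never visit $\ell_0$. The line $\{\ell_m\}$ can be entered only at $\ell_0$, so there are none if $x$ is on the line, and if $x=(i,j)$ such a path avoids the whole line. Then it descends through the levels $n-1,n-2,\dots,i$ and counts down within each, so it visits no state twice. It is determined by one choice among $q_k$ delays for each level $k=i,\dots,n-1$. So there are at most $\prod_{k=i}^{n-1}q_k=N_n/N_i\le N_n$ of them. (For $i=n$ only the path of length $0$ is possible, and for $i>n$ there is none.) As $v\le1$, the total $v$-weight is at most $N_n$.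

Second, paths from $(n,0)$ to $\ell_0$ that visit $\ell_0$ only at the end. The last step is from some $(i,0)$ with $i\le n$, and the path up to there is of the first kind. So there are at most $\sum_{i=0}^nN_n/N_i\le N_n\sum_i2^{-i}\le2N_n$ of them, and their total $v$-weight is at most $2N_n$.

Third, paths from $\ell_0$ to its first return to $\ell_0$. Such a path follows $\ell_0,\dots,\ell_p,(p,0)$ for some $p\ge0$, with $v$-weight at most $\delta_p^{1/2}$, and continues with a path of the second kind. By (12), $\delta_p^{1/2}=2^{-(p+3)}/N_p$, so the total $v$-weight is at most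
$$\kappa:=\sum_{p\ge0}\delta_p^{1/2}\,2N_p=\sum_{p\ge0}2^{-(p+2)}=\tfrac12 .$$

Fourth, paths from $\ell_0$ to $x$ that do not return to $\ell_0$ after time $0$. If $x=\ell_m$ there is exactly one, the direct path along the line, with $v\le1$. If $x=(i,j)$, the path leaves the line at some $\ell_p$ and continues from $(p,0)$ with a path of the first kind. The total weight is at most $\sum_p\delta_p^{1/2}N_p=\sum_p2^{-(p+3)}=\frac14\le1$.

Now a path from $(n,0)$ to $x$ either never visits $\ell_0$, or consists of a piece of the second kind, some number $l\ge0$ of pieces of the third kind, and one piece of the fourth kind. By multiplicativity,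
$$H((n,0),x)\le N_n+2N_n\sum_{l\ge0}\kappa^l\cdot1=N_n+4N_n=5N_n,$$
which is (14). Together with (12),
$$\sum_{n\ge0}\delta_n^{1/2}\sum_{r\ge0}P^r((n,0),x)^{1/2}\le\sum_{n\ge0}\frac{2^{-(n+3)}}{N_n}\,5N_n=\frac54\qquad\text{for every }x\in S. \tag{15}$$

## 10. The random measure with re-injected mass

**Step B6: definition and the equation $\widetilde M_tP=\widetilde M_{t+1}$.** We start from the old solution, thinned along the line, and add everything that was ever re-injected. Let $\tau$, $T$, $M_t$, $Y_t$ be as in Section 5 with the present $N_k$, and work on the event (5). Let $\pi_n=\prod_{i<n}(1-\delta_i)$ and define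
$$M'_t(k,j)=M_t(k,j),\qquad M'_t(\ell_n)=\pi_nY_{t-n}.$$
Write $P=Q+R$, where $R$ consists of the returns: $R(\ell_n,\cdot)=\delta_n\mathbf 1\{(n,0)\in\cdot\}$ and $R(x,\cdot)=0$ for all other $x$. Then
$$M'_tQ=M'_{t+1}.$$
At the states $(k,j)$ and $\ell_0$ this is the computation of Step A5 word for word (note $\pi_0=1$). At $\ell_{n+1}$ it reads $(1-\delta_n)\pi_nY_{t-n}=\pi_{n+1}Y_{(t+1)-(n+1)}$. Now define, with values in $[0,\infty]$,
$$\widetilde M_t=M'_t+\sum_{r\ge0}M'_{t-1-r}RP^r. \tag{16}$$
The $r$-th term is the mass re-injected by the transition from time $t-1-r$ to time $t-r$, moved on by the full chain for $r$ further steps. By monotone convergence $P$ may be applied term by term: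
$$\widetilde M_tP=M'_tQ+M'_tR+\sum_{r\ge0}M'_{t-1-r}RP^{r+1}=M'_{t+1}+\sum_{r\ge0}M'_{t-r}RP^r=\widetilde M_{t+1}. \tag{17}$$
In the middle equality $M'_tR$ is the term $r=0$, and the other terms are shifted by one.

**Step B7: the gauge moment of $Y_t$.** This is where the sparse scales (11) enter. By (7) and (8), $Y_t\le\sum_kc_k\mathbf 1\{t-1\in_k\tau\}$ with $c_k=2^kN_k$. Apply (10) with $g_k=1$ and $Z_k=c_k\mathbf 1\{t-1\in_k\tau\}$. Since $\hat\varphi(0)=0$, $E\hat\varphi(Z_k)=\hat\varphi(c_k)/N_k$, so by (11)
$$E\hat\varphi(Y_t)\le\sum_k\frac{\hat\varphi(2^kN_k)}{N_k}\le\hat\varphi(1)+\sum_{k\ge1}4^{-k}2^k=\hat\varphi(1)+\sum_{k\ge1}2^{-k}<\infty .$$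
By stationarity $E\hat\varphi(Y_t)=E\hat\varphi(Y_0)$ for all $t$.

**Step B8: $\widetilde M_t$ is finite, with the required moments.** For $x\in S$, by (16) and $\pi_n\le1$,
$$(\widetilde M_t-M'_t)(x)=\sum_{n,r\ge0}\pi_n\,\delta_n\,P^r((n,0),x)\,Y_{t-1-r-n}\le\sum_{n,r\ge0}\delta_n\,P^r((n,0),x)\,Y_{t-1-r-n},$$
where the left side stands for the sum in (16) evaluated at $x$. Apply (10) with the coefficients $\delta_nP^r((n,0),x)\le1$. By (15) the sum of $g^{1/2}E\hat\varphi(Y)$ is at most $\frac54E\hat\varphi(Y_0)<\infty$. So the sum is a.s. finite, and its $\hat\varphi$-moment is at most $\frac54E\hat\varphi(Y_0)$.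

The part $M'_t$ is simpler. In (6) at most one $i$ is counted: if $i$ and $i'$ both are, then $(i-i')N_k\equiv0\pmod{q_kN_k}$, so $q_k\mid i-i'$, and $i,i'\in\{1,\dots,q_k\}$ gives $i=i'$. Hence $M'_t(k,j)\le c_k$. Also $M'_t(\ell_n)\le Y_{t-n}$. So $E\hat\varphi(M'_t(x))<\infty$ for every $x$, and by subadditivity $E\hat\varphi(\widetilde M_t(x))<\infty$ for every $x$. For finite $C\subset S$, (iv) and (ii) give
$$E\varphi(\widetilde M_t(C))\le\sup_{[0,1]}\varphi+\sum_{x\in C}E\hat\varphi(\widetilde M_t(x))<\infty .$$
Our $\varphi$ is at least as large as the one originally given, so the bound holds for the original one too.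

**Step B9: stationarity.** The set where (5) fails or some $\widetilde M_t(x)$, $t\in\mathbb Z$, $x\in S$, is infinite is a null set, and it is $T$-invariant. On it we redefine $\widetilde M_t=0$ for all $t$. Then all $\widetilde M_t$ lie in $\mathcal M$. As in Step A6, $\widetilde M_t=\widetilde\Psi(T^t\tau)$ for a fixed measurable $\widetilde\Psi$, since $M'_{t-1-r}$ is a fixed function of $T^{t-1-r}\tau$, hence of $T^t\tau$. So $\widetilde M_1\overset d=\widetilde M_0$. Put $M=\widetilde M_0$. By (17), $MP=\widetilde M_1\in\mathcal M$ a.s. and $MP\overset d=M$. Also $\widetilde M_0(0,0)\ge M'_0(0,0)=1$ a.s., so $M\ne0$ a.s. Together with Steps B3, B4 and B8 this proves Theorem B. $\blacksquare$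

## 11. The first moment is the exact threshold

**Proof of the Corollary.** Suppose first $L>0$. Then there are $a,x_0>0$ with $x\le a\varphi(x)$ for $x\ge x_0$, so $x\le a\varphi(x)+b$ for all $x\ge0$, with $b=x_0$. If $M$ is a nonzero solution with $E\varphi(M(C))<\infty$ for all compact $C$, then $EM(C)\le aE\varphi(M(C))+b<\infty$, and the known fact gives $EM\in\mathcal I$. It is nonzero. A locally compact separable metric space is a countable union of compact sets $C_n$, so $\{M\ne0\}=\bigcup_n\{M(C_n)>0\}$, hence $\mathbb P(M(C_n)>0)>0$ for some $n$, and $EM(C_n)>0$. So the implication holds.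

Suppose $L=0$. Then $\varphi$ satisfies the hypotheses of Theorem B, and the chain given there violates the implication.

For the parenthesis in the statement: a concave $\varphi:[0,\infty)\to[0,\infty)$ is nondecreasing (a concave function that decreases somewhere tends to $-\infty$), hence Borel and locally bounded. The slope $(\varphi(x)-\varphi(0))/x$ is nonincreasing, so $L$ exists. The last sentence of the Corollary is the case $L=0$ for $\varphi(x)=x^\alpha$ with $0\le\alpha<1$ (with $x^0=1$) and for $\varphi(x)=x/\log(2+x)$. Both are Borel and locally bounded on $[0,\infty)$ with $\varphi(x)/x\to0$, and the chains of Theorem B are irreducible on countable discrete spaces. $\blacksquare$
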